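# Divisible semimodules over finitely generated semirings are idempotent

All structures in these notes are commutative. We write $\mathbb N=\{1,2,3,\dots\}$ and $\mathbb N_0=\mathbb N\cup\{0\}$. For an element $a$ of a commutative semigroup $(A,+)$ and $n\in\mathbb N$, $na$ is the sum of $n$ copies of $a$, and $nA=\{na:a\in A\}$. Semigroups need not have a neutral element.

## 1. Divisible semigroups with finitely many generators

**Definition.** Let $(A,+)$ be a commutative semigroup. An element $a\in A$ is *divisible* if for every $n\in\mathbb N$ there is $b\in A$ with $a=nb$. It is *idempotent* if $a+a=a$. The semigroup $A$ is divisible (resp. idempotent) if all its elements are; so $A$ is divisible exactly when $nA=A$ for all $n\in\mathbb N$.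

An idempotent element satisfies $a=na$ for all $n$, so it is divisible. For example, $(\mathbb N,\max)$ is idempotent. The converse fails: $(\mathbb Q_{>0},+)$ is divisible and has no idempotent. In a group the only idempotent is $0$, so a group is idempotent only if it is trivial. The question of this lecture is when finiteness of the generating data forces divisible objects to be idempotent. We begin with the case where there are finitely many generators and addition is the only operation.

Take one generator, $A=\{w,2w,3w,\dots\}$. Divisibility by $2$ gives $w=2jw$ for some $j\in\mathbb N$. With $k=2j-1$ this says $(k+1)w=w$, and taking multiples, $(k+1)m=m$ for all $m\in A$. Now divide by $k$: write $w=kb$. From $kb+b=b$ we get $kb+kb=kb$ (add $(k-1)b$ if $k\ge2$). So $w+w=w$, and every element of $A$, being a multiple of $w$, equals $w$. Divisibility was used twice, first to produce a relation and then to remove the torsion that the relation left over. Both uses will return.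

**Proposition 1 (folklore).** If a finitely generated commutative semigroup $A$ is divisible, then it is idempotent.

The proof needs two tools. The first is a preorder that says "$a$ is bounded by a multiple of $b$".

**Definition.** For $a,b$ in a commutative semigroup $M$ write $a\preceq b$ if $Nb=a+c$ for some $N\in\mathbb N$ and $c\in M$.

In $\mathbb N_0^2\setminus\{0\}$ this means that the support of $a$ is contained in the support of $b$. In an idempotent semigroup it means $a+b=b$: if $b=Nb=a+c$, then $a+b=a+a+c=a+c=b$; conversely, $a+b=b$ gives $1\cdot b=a+b$. In general the following hold.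

* (P1) $a\preceq a$ and $a\preceq a+b$. Indeed $2a=a+a$ and $1\cdot(a+b)=a+b$.
* (P2) If $a\preceq b$ and $b\preceq d$, then $a\preceq d$. Indeed, $Nb=a+c$ and $N'd=b+c'$ give $NN'd=a+(c+Nc')$.
* (P3) $a+b\preceq d$ if and only if $a\preceq d$ and $b\preceq d$. If $Nd=a+c$ and $N'd=b+c'$, then $(N+N')d=(a+b)+(c+c')$. Conversely $a\preceq a+b\preceq d$, and likewise for $b$.
* (P4) If $a=nb$, then $b\preceq a$, since $2a=2nb=b+(2n-1)b$.

The second tool is the Grothendieck group. For a nonempty commutative semigroup $A$ it is an abelian group $G$ with a homomorphism $\gamma:A\to G$ such that $G=\gamma(A)-\gamma(A)$, and $\gamma(a)=\gamma(b)$ if and only if $a+c=b+c$ for some $c\in A$. A homomorphism of semigroups induces one of Grothendieck groups. For $A=\mathbb N$ we get $G=\mathbb Z$. For $A=\mathbb N\cup\{\infty\}$ with $\infty$ absorbing we get $G=0$, since $a+\infty=b+\infty$ for all $a,b$.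

The last example is a warning. The semigroup $\mathbb N\cup\{\infty\}$ is finitely generated with trivial Grothendieck group, and yet no relation $L\cdot1=(L+1)\cdot1$ holds in it. The auxiliary summand $c$ in the definition of $\gamma(a)=\gamma(b)$ can be so large that it cannot be removed. The remedy is to admit only those $c$ that are bounded by the element we care about.

**Lemma 2 (getting rid of $c$).** Let $M$ be a commutative semigroup, $w\in M$, and $A=\{m\in M:m\preceq w\}$, a subsemigroup containing $w$. Let $\gamma:A\to G$ be its Grothendieck group. If $k\in\mathbb N$ and $k\gamma(w)=0$, then there is $L_0\in\mathbb N$ with $Lw=(L+k)w$ for all $L\ge L_0$.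

**Proof.** $A$ is a subsemigroup containing $w$ by (P3) and (P1). Since $\gamma(w)=\gamma((k+1)w)$, there is $c\in A$ with $w+c=(k+1)w+c$. As $c\preceq w$, there are $N\in\mathbb N$ and $d\in M$ with $Nw=c+d$. Adding $d$ gives $(N+1)w=(N+1+k)w$. Put $L_0=N+1$; for larger $L$ add $(L-L_0)w$. $\blacksquare$

**Proof of Proposition 1.** Let $w_1,\dots,w_p$ generate $A$; we may assume $A\ne\emptyset$. Put $A_i=\{m\in A:m\preceq w_i\}$, with Grothendieck group $\gamma_i:A_i\to G_i$.

**Step 1: $G_i$ is a finitely generated group.** An element of $A_i$ is a sum of generators $w_j$, and by (P3) each of these lies in $A_i$. So the semigroup $A_i$ is generated by those $w_j$ with $w_j\preceq w_i$, and $G_i$ is generated by their images.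

**Step 2: $G_i=0$.** If $m\in A_i$ and $m=nb$ with $b\in A$, then $b\preceq m\preceq w_i$ by (P4), so $b\in A_i$. Hence $nA_i=A_i$ and $nG_i=G_i$ for all $n$. Now $G_i\cong\mathbb Z^r\oplus F$ with $F$ finite. Divisibility passes to quotients, $\mathbb Z$ is not divisible, and $|F|F=0$. So $r=0$ and $F=0$.

**Step 3: back to $A$.** Lemma 2 with $k=1$ gives one $L$ with $Lw_i=(L+1)w_i$ for all $i$. Summing, $Lm=(L+1)m$ for all $m\in A$. Adding $m$ repeatedly, $Lm=(L+1)m=(L+2)m=\dots=2Lm$. Given $m$, write $m=Lb$. Then $m+m=2Lb=Lb=m$. $\blacksquare$

Now let a semiring of scalars act. There are still finitely many generators, but we may multiply them by scalars before adding. Step 3 will survive unchanged. Step 1 will not, and most of the lecture is about replacing it.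

## 2. Semimodules and the main theorem

**Definition.** A *semiring* $(S,+,\cdot)$ has two operations such that $(S,+)$ and $(S,\cdot)$ are commutative semigroups and $a(b+c)=ab+ac$. No $0$ or $1$ is assumed. It is *finitely generated* if there are finitely many elements such that the smallest subset containing them and closed under $+$ and $\cdot$ is $S$.

**Definition.** An *$S$-semimodule* is a commutative semigroup $(M,+)$ with a multiplication $S\times M\to M$ satisfying $s(a+b)=sa+sb$, $(s+t)a=sa+ta$ and $(st)a=s(ta)$. It is *finitely generated* if there are $m_1,\dots,m_p\in M$ such that every element of $M$ is a finite sum of elements of the form $m_i$ or $sm_i$ with $s\in S$.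

For example, $\mathbb N$ is a semiring generated by $1$, and $\mathbb N_0[x]\setminus\{0\}$ is generated by $1$ and $x$; the additive semigroup of the latter is not finitely generated. Every commutative semigroup is an $\mathbb N$-semimodule.

The following is Conjecture (4) of "Idempotency in commutative semirings" (http://im.saske.sk/ssaos2014/talks/wednesday/Korbelar.pdf). It is true.

**Theorem A.** Let $M$ be a finitely generated semimodule over a finitely generated commutative semiring $S$. If $(M,+)$ is divisible, then $M$ is idempotent.

Both finiteness hypotheses are needed. The semiring $\mathbb Q_{>0}$ over itself is generated by $1$ as a semimodule, and it is divisible and not idempotent. Here $S=\mathbb Q_{>0}$ is not finitely generated, because only finitely many primes occur in the denominators of a finitely generated subsemiring. Likewise $\mathbb Q_{>0}$ over $\mathbb N$ is divisible and not idempotent. Now the semiring $\mathbb N$ is finitely generated, but $M$ is not, because sums of multiples of finitely many fractions have bounded denominators.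

**Reduction to monomials.** The aim is to replace the semiring by a monoid of commuting maps. We may assume $M\neq\emptyset$. Let $S$ be generated by $s_1,\dots,s_n$ and $M$ by $w_1,\dots,w_p$. For $\alpha\in\mathbb N_0^n\setminus\{0\}$ let $x^\alpha:M\to M$ be $m\mapsto s_1^{\alpha_1}\cdots s_n^{\alpha_n}m$ (omit factors with $\alpha_i=0$), and let $x^0=\mathrm{id}_M$. The $x^\alpha$ are additive endomorphisms and $x^\alpha x^\beta=x^{\alpha+\beta}$. The set of nonempty finite sums of monomials $s^\alpha$ with $\alpha\neq0$ contains the $s_i$ and is closed under $+$ and $\cdot$, so it is $S$. Hence each $sw_j$ is a sum of elements $x^\alpha w_j$. We are in the following situation, with $\Gamma=\mathbb N_0^n$.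

**Setting.** $M$ is a nonempty commutative semigroup and $\Gamma$ is a submonoid of $\mathbb Z^n$. For each $\alpha\in\Gamma$ there is an additive endomorphism $x^\alpha$ of $M$, with $x^0=\mathrm{id}_M$ and $x^\alpha x^\beta=x^{\alpha+\beta}$. There are $w_1,\dots,w_p\in M$ such that every element of $M$ is a finite nonempty sum of elements $x^\alpha w_j$.

From here to the end, only the Setting is used. Nothing is assumed about $\Gamma$ except that it sits inside $\mathbb Z^n$.

## 3. The case where $M$ is a group, and fields that are finitely generated rings

Suppose in Theorem A that $(M,+)$ happens to be a group. Then $M$ is a module over $\mathbb Z[x_1,\dots,x_n]$, with $x_i$ acting as multiplication by $s_i$, and it is generated by $w_1,\dots,w_p$. If $M\ne0$, it has a maximal proper submodule $H$, because it is finitely generated. The quotient $M/H$ is simple, so it is isomorphic to $\mathbb Z[x_1,\dots,x_n]/\mathfrak m$, a field that is finitely generated as a ring. Such a field is finite (Fact 2 below). But $M/H$ is divisible, and a finite divisible group $F$ satisfies $F=|F|F=0$. This is a contradiction, so $M=0$, and Theorem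 A holds for groups.

We now recall the commutative algebra used here and later.

**Fact 1.** (i) Zariski's lemma: a field $K$ that is finitely generated as an algebra over a subfield $k$ has finite dimension over $k$. (ii) Let $\mathcal O$ be the ring of integers of a number field $K$. Then $\mathcal O$ is Noetherian, $\mathcal O\cap\mathbb Q=\mathbb Z$, and every element of $K$ has the form $a/N$ with $a\in\mathcal O$, $N\in\mathbb N$.

**Lemma 3.** Let $\mathcal O$ be as in Fact 1, $N\in\mathbb N$ and $R=\mathcal O[1/N]$. A prime number $q\nmid N$ is not a unit in $R$.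

**Proof.** If $1/q\in R$, then $1/q=a/N^t$ with $a\in\mathcal O$ and $t\in\mathbb N$. So $N^t/q=a\in\mathcal O\cap\mathbb Q=\mathbb Z$, hence $q\mid N^t$ and $q\mid N$. $\blacksquare$

**Fact 2** (Bourbaki, *Commutative Algebra*, Ch. V §3.4)**.** A field $K$ that is finitely generated as a ring is finite.

**Proof from Fact 1.** If $K$ has characteristic $\ell>0$, then by Zariski's lemma it has finite dimension over $\mathbb F_\ell$, so it is finite. If $K$ has characteristic $0$, it is finitely generated as a $\mathbb Q$-algebra, so it is a number field. Its finitely many ring generators lie in $\mathcal O[1/N]$ for a common $N\in\mathbb N$, so $K=\mathcal O[1/N]$. A prime $q\nmid N$ is a unit in the field $K$ and not a unit in $\mathcal O[1/N]$, a contradiction. $\blacksquare$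

**Fact 3 (Nakayama, determinant form).** Let $W$ be a finitely generated module over a commutative ring $R$, and let $q\in R$ with $qW=W$. Then there is $r\in R$ with $(1-qr)W=0$.

**Proof.** Let $y_1,\dots,y_s$ generate $W$ and write $y_a=q\sum_b c_{ab}y_b$. With $C=(c_{ab})$, the matrix $I-qC$ kills the column $(y_1,\dots,y_s)^T$. Multiplying by the adjugate matrix, $\det(I-qC)$ kills every $y_a$. This determinant has the form $1-qr$. $\blacksquare$

We have two proofs, one without scalars and one for groups. The sensible plan is to combine them: restrict to the part of $M$ below a generator as in Section 1, and apply the module argument to its Grothendieck group. The next section sets this up and shows where the plan breaks.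

## 4. The part of $M$ below a generator

We work in the Setting. Since $x^\alpha$ is additive, the preorder has one more property.

* (P5) If $a\preceq b$, then $x^\alpha a\preceq x^\alpha b$.

For $1\le i,j\le p$ put
$$A_i=\{m\in M:m\preceq w_i\},\qquad D_{ij}=\{\alpha\in\Gamma:x^\alpha w_j\preceq w_i\}.$$

**Lemma 4.**

1. $A_i$ is a subsemigroup containing $w_i$. It is exactly the set of finite nonempty sums of elements $x^\alpha w_j$ with $1\le j\le p$ and $\alpha\in D_{ij}$.
2. $0\in D_{ii}$. If $\alpha\in D_{ij}$, then $x^\alpha A_j\subseteq A_i$. Hence $D_{ij}+D_{jl}\subseteq D_{il}$, and $D_{ii}$ is a submonoid of $\Gamma$.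
3. If $q\in\mathbb N$ and $qM=M$, then $qA_i=A_i$.

**Proof.** (1) The first claim is (P1) and (P3). If $m\in A_i$, write $m$ as a sum of elements $x^\alpha w_j$; by (P3) each summand is $\preceq w_i$, so its exponent lies in $D_{ij}$. Conversely, such sums lie in $A_i$ by (P3).

(2) $0\in D_{ii}$ because $w_i\preceq w_i$. If $\alpha\in D_{ij}$ and $m\preceq w_j$, then $x^\alpha m\preceq x^\alpha w_j\preceq w_i$ by (P5). If moreover $\beta\in D_{jl}$, then $x^\beta w_l\in A_j$, so $x^{\alpha+\beta}w_l\in A_i$, that is, $\alpha+\beta\in D_{il}$.

(3) The inclusion $qA_i\subseteq A_i$ holds as $A_i$ is a subsemigroup. If $m\in A_i$ and $m=qb$ with $b\in M$, then $b\preceq m\preceq w_i$ by (P4), so $b\in A_i$. $\blacksquare$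

Let $\gamma_i:A_i\to G_i$ be the Grothendieck group of $A_i$. By Lemma 4(2) the monoid ring $\mathbb Z[D_{ii}]$ acts on $G_i$. The combined plan would be: $G_i$ is a finitely generated module over a finitely generated ring, so the argument of Section 3 gives $G_i=0$. Both halves of this sentence can fail.

**Example 1 ($G_i$ need not be finitely generated over $\mathbb Z[D_{ii}]$).** Let $\ell$ be a prime. Let $\mathcal U$ be the set of nonempty subsets of $\mathbb N_0\times\{1,2\}$, with union as addition, and let $x$ act on it by the shift $(a,e)\mapsto(a+1,e)$. Let $P=\mathbb F_\ell[x]e_1\oplus\mathbb F_\ell[x]e_2$, on which $x$ acts by multiplication. In $\mathcal U\times P$ take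
$$w_1=(U_1,e_1)\ \text{ with }\ U_1=\{(0,1)\}\cup(\mathbb N_0\times\{2\}),\qquad w_2=(\{(0,2)\},e_2),$$
and let $M$ be the set of finite nonempty sums of elements $x^\alpha w_j$, $\alpha\in\mathbb N_0$. It is a semimodule over $\mathbb N_0[x]\setminus\{0\}$.

For every $\alpha$ we have $x^\alpha w_2\preceq w_1$, because $w_1=x^\alpha w_2+\bigl(w_1+(\ell-1)x^\alpha w_2\bigr)$: the first components have union $U_1$, and the second components add up to $e_1+\ell x^\alpha e_2=e_1$. So $D_{12}=\mathbb N_0$. If $x^\alpha w_1\preceq w_1$, then comparing first components, $(\alpha,1)\in U_1$, so $\alpha=0$. Hence $D_{11}=\{0\}$ and $A_1$ consists of the sums of elements among $w_1$ and $x^\alpha w_2$, $\alpha\in\mathbb N_0$.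

Let $\pi:A_1\to P$ be the projection. Its image is the semigroup generated by $e_1$ and all $x^\alpha e_2$, which is the group $\mathbb F_\ell e_1\oplus\mathbb F_\ell[x]e_2$, since $\ell P=0$. If $\pi(a)=\pi(b)$, then $a+\ell w_1=b+\ell w_1$, because $\ell w_1=(U_1,0)$ and all first components of elements of $A_1$ lie in $U_1$. Conversely $\gamma_1(a)=\gamma_1(b)$ gives $\pi(a)=\pi(b)$, since $P$ is a group. So $G_1\cong\mathbb F_\ell e_1\oplus\mathbb F_\ell[x]e_2$. This is not finitely generated over $\mathbb Z[D_{11}]=\mathbb Z$.

**Example 2 ($D_{ii}$ need not be finitely generated).** Let $D=\{(0,0)\}\cup\{(a,b)\in\mathbb N_0^2:a\ge1\}$, a submonoid of $\mathbb N_0^2$. It is not finitely generated: each $(1,b)$ is not a sum of two nonzero elements of $D$, so it belongs to every generating set. Let $\mathcal U$ be the set of nonempty subsets of $\mathbb N_0^2$ under union, with $\mathbb N_0^2$ acting by translation. Put $w=(D,1)\in\mathcal U\times\mathbb F_\ell[x,y]$, and let $M$ be the set of finite nonempty sums of translates $x^\alpha w$, $\alpha\in\mathbb N_0^2$, where in the second coordinate $x^\alpha$ with $\alpha=(a,b)$ is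 multiplication by $x^ay^b$. If $x^\alpha w\preceq w$, then $\alpha+D\subseteq D$, so $\alpha\in D$. If $\alpha\in D$, then $w=x^\alpha w+\bigl(w+(\ell-1)x^\alpha w\bigr)$, as in Example 1. So $D_{11}=D$. By the same computation as before, with $\ell w=(D,0)$, the group $G_1$ is the $\mathbb F_\ell$-span of the monomials with exponent in $D$, namely $\mathbb F_\ell+x\,\mathbb F_\ell[x,y]$.

The modules in these examples are not divisible ($\ell M\neq M$, because the elements of $\ell M$ have second component $0$); they only show that the structural claims in the plan are false in general. The two repairs are as follows. Against Example 1, we do not look at one $G_i$ at a time. All the $G_i$ together, with all the maps $x^\alpha:A_j\to A_i$, form one object that is generated by $p$ elements. Against Example 2, we do not need $D_{ii}$ to be finitely generated. Once we have passed to a field, nonzero scalars can be inverted, and then the relevant monoid may be replaced by the group it generates in $\mathbb Z^n$; every subgroup of $\mathbb Z^n$ is finitely generated.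

## 5. The family $(G_i)$ and its simple quotients

For $\alpha\in D_{ij}$ the map $x^\alpha:A_j\to A_i$ induces a homomorphism $X_{ij}^\alpha:G_j\to G_i$. These satisfy
$$X_{ij}^\alpha X_{jl}^\beta=X_{il}^{\alpha+\beta}\quad(\alpha\in D_{ij},\ \beta\in D_{jl}),\qquad X_{ii}^0=\mathrm{id}. \tag{1}$$
Put $g_j=\gamma_j(w_j)$. Since $\gamma_i(x^\alpha w_j)=X_{ij}^\alpha g_j$, Lemma 4(1) gives
$$G_i=\sum_{j}\sum_{\alpha\in D_{ij}}\mathbb Z\,X_{ij}^\alpha g_j. \tag{2}$$
By Lemma 4(3),
$$qM=M\ \Longrightarrow\ qG_i=G_i\ \text{ for all } i. \tag{3}$$

We will need the same analysis over $\mathbb Z$ and over $\mathbb Q$. Let $E$ be $\mathbb Z$ or $\mathbb Q$, and put $G_i^E=E\otimes_{\mathbb Z}G_i$ with the induced maps $X_{ij}^\alpha$; so $G_i^{\mathbb Z}=G_i$. We also write $g_j$ for the image of $g_j$ in $G_j^E$.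

**Definition.** An *$E$-subfamily* of $G^E=(G_i^E)_i$ is a tuple of $E$-submodules $H_i\subseteq G_i^E$ with $X_{ij}^\alpha H_j\subseteq H_i$ for all $i,j$ and all $\alpha\in D_{ij}$. It is *proper* if some $H_i\ne G_i^E$. The same words are used for quotients of $G^E$.

In Example 1 we have $D_{21}=\emptyset$ (the set $U_1$ is not a subset of a single point), $D_{22}=\{0\}$ and $G_2=\mathbb F_\ell e_2$. The map $X_{12}^\alpha$ sends $e_2$ to $x^\alpha e_2$. The tuple $(\mathbb F_\ell[x]e_2,\ \mathbb F_\ell e_2)$ is a proper $\mathbb Z$-subfamily, with quotient $(\mathbb F_\ell,0)$.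

**Lemma 5.** Suppose $G^E\neq0$. Then $G^E$ has a maximal proper $E$-subfamily $H$. Let $V_i=G_i^E/H_i$, with the induced maps. Some $V_i$ is nonzero, and for every $i$ with $V_i\neq0$ the following hold.

1. For every $0\neq v\in V_i$ and every $l$, $\;V_l=\sum_{\alpha\in D_{li}}E\,X_{li}^\alpha v$.
2. There are a field $K$ and a surjective ring homomorphism $E[D_{ii}]\to K$ such that $V_i$ is a one-dimensional $K$-vector space on which $X_{ii}^\alpha$ acts as multiplication by the image $\varphi(\alpha)\in K$ of $\alpha$.
3. Let $D'=\{\alpha\in D_{ii}:\varphi(\alpha)\ne0\}$ and $\Delta=D'-D'\subseteq\mathbb Z^n$. Then $\Delta$ is a finitely generated group, and $\varphi|_{D'}$ extends to a group homomorphism $\varphi:\Delta\to K^*$. If $h_1,\dots,h_r$ generate $\Delta$, then $K$ is generated as an $E$-algebra by $\varphi(h_1)^{\pm1},\dots,\varphi(h_r)^{\pm1}$.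

**Proof.**

**Step 1: a maximal proper subfamily exists.** This is where finite generation of the whole family is used. By (2), an $E$-subfamily containing $g_1,\dots,g_p$ is all of $G^E$. The zero subfamily is proper. The componentwise union of a nonempty chain of proper subfamilies is a subfamily. If it were all of $G^E$, each of the finitely many $g_j$ would lie in a member of the chain, so the largest of these members would contain all $g_j$ and would not be proper. By Zorn's lemma there is a maximal proper subfamily $H$. Then $V\ne0$. Subfamilies of $V$ correspond to subfamilies of $G^E$ containing $H$, so the only subfamilies of $V$ are $0$ and $V$.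

**Step 2: claim 1.** We generate a subfamily from one vector. Let $0\ne v\in V_i$ and $Z_l=\sum_{\alpha\in D_{li}}E\,X_{li}^\alpha v$. By (1) and $D_{jl}+D_{li}\subseteq D_{ji}$, the tuple $(Z_l)_l$ is a subfamily. It contains $v=X_{ii}^0v$, so it is nonzero and hence equals $V$.

**Step 3: claim 2.** We turn claim 1 for $l=i$ into a field. Let $B=E[D_{ii}]$ be the monoid ring, acting on $V_i$ through the $X_{ii}^\alpha$; this is an action by (1). Claim 1 with $l=i$ says $V_i=Bv$ for every nonzero $v\in V_i$. So $V_i$ is a simple $B$-module and $V_i\cong B/\mathfrak m$, where $\mathfrak m$ is the annihilator of a chosen nonzero $v$, a maximal ideal. As $B$ is commutative, $\mathfrak m$ annihilates $V_i=Bv$, so $B$ acts through the field $K=B/\mathfrak m$, and $V_i$ is one-dimensional over $K$.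

**Step 4: claim 3.** We replace the monoid by a group. By construction $\varphi(\alpha+\beta)=\varphi(\alpha)\varphi(\beta)$ and $\varphi(0)=1$. Since $K$ has no zero divisors, $D'$ is a submonoid of $\mathbb Z^n$, so $\Delta$ is a subgroup of $\mathbb Z^n$. Subgroups of $\mathbb Z^n$ are finitely generated, whether or not $D_{ii}$ and $D'$ are. Put $\varphi(\alpha-\beta)=\varphi(\alpha)\varphi(\beta)^{-1}$ for $\alpha,\beta\in D'$. This is well defined: if $\alpha-\beta=\alpha'-\beta'$, then $\alpha+\beta'=\alpha'+\beta$ in $D'$, so $\varphi(\alpha)\varphi(\beta')=\varphi(\alpha')\varphi(\beta)$. It is a homomorphism extending $\varphi|_{D'}$. Finally, $K$ is spanned over $E$ by $\varphi(D_{ii})\subseteq\varphi(\Delta)\cup\{0\}$, and every element of $\varphi(\Delta)$ is a product of elements $\varphi(h_1)^{\pm1},\dots,\varphi(h_r)^{\pm1}$. $\blacksquare$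

## 6. Proof of Theorem A

Let $M$ be divisible and nonempty, in the Setting.

**Step 1: all $G_i$ vanish.** Suppose not. Apply Lemma 5 with $E=\mathbb Z$ and pick $i$ with $V_i\neq0$. The field $K$ is generated as a ring by $\varphi(h_1)^{\pm1},\dots,\varphi(h_r)^{\pm1}$, so it is finite by Fact 2. Hence $V_i\cong K$ is a nonzero finite group. By (3), $G_i$ is divisible, so its quotient $V_i$ is divisible. But $V_i=|K|V_i=0$, a contradiction.

**Step 2: a relation in $M$.** Now $\gamma_i(w_i)=0$ for each $i$. Lemma 2 with $k=1$ gives one $L\in\mathbb N$ with $Lw_i=(L+1)w_i$ for all $i$. Applying the endomorphisms $x^\alpha$ and summing, we get $Lm=(L+1)m$ for all $m\in M$, since every $m$ is a sum of elements $x^\alpha w_j$. Adding $m$ repeatedly, $Lm=(L+1)m=\dots=2Lm$ for all $m\in M$.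

**Step 3: idempotency.** Given $m\in M$, use divisibility to write $m=Lb$. Then $m+m=2Lb=Lb=m$. $\blacksquare$

**Corollary.** Every finitely generated additively divisible commutative semiring is additively idempotent.

**Proof.** Let $S$ be generated as a semiring by $s_1,\dots,s_n$. Every element of $S$ is a sum of monomials $s^\alpha$ with $\alpha\neq0$, and each monomial is some $s_i$ or of the form $s\cdot s_i$ with $s\in S$. So $S$ is a finitely generated $S$-semimodule, and Theorem A applies with $M=S$. $\blacksquare$

## 7. Divisibility by infinitely many primes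

Suppose now that we know $qM=M$ only for infinitely many primes $q$. Idempotency can then fail: $M=\mathbb Z/k$ over $\mathbb N$ satisfies $qM=M$ for all primes $q\nmid k$. The next theorem says that this kind of torsion is the only obstruction.

**Theorem B.** Let $M\ne\emptyset$ be a finitely generated semimodule over a finitely generated commutative semiring. More generally, let $M$ be a nonempty commutative semigroup on which a submonoid $\Gamma$ (not necessarily finitely generated) of a finitely generated abelian group acts by endomorphisms, such that $M$ is additively generated by $\Gamma w_1\cup\dots\cup\Gamma w_p$ for some $w_1,\dots,w_p\in M$. The following are equivalent: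

(a) $qM=M$ for infinitely many primes $q$;

(b) there is $k\in\mathbb N$ with $(k+1)m=m$ for all $m\in M$ (so $M$ is a union of groups of bounded exponent).

If they hold and $k$ is the least number as in (b), then for $n\in\mathbb N$: $\;nM=M\iff\gcd(n,k)=1$.

The parenthesis in (b) is clear: if $(k+1)m=m$, then $\{m,2m,\dots,km\}$ is a cyclic group with neutral element $km$, of order dividing $k$. The theorem recovers Theorem A in the wider setting. Indeed, if $M$ is divisible, then (a) holds and $kM=M$, so $\gcd(k,k)=1$, that is $k=1$, which means that $M$ is idempotent; and idempotent semigroups are divisible.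

**Reduction to the Setting.** The semimodule case was treated in Section 2. If $\Gamma$ lies in a finitely generated abelian group $Q$, choose a surjection $\mathbb Z^n\to Q$ and replace $\Gamma$ by its preimage, which is a submonoid of $\mathbb Z^n$ acting through $\Gamma$ with the same orbits.

**(b)$\Rightarrow$(a), and $\gcd(n,k)=1\Rightarrow nM=M$.** Let $k$ be as in (b) and $\gcd(n,k)=1$. Choose $n',t\in\mathbb N$ with $nn'=1+kt$. Iterating (b) gives $(1+kt)m=m$, so $m=n(n'm)$ for all $m$. Thus $nM=M$. In particular $qM=M$ for each of the infinitely many primes $q\nmid k$.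

**$nM=M\Rightarrow\gcd(n,k)=1$ for the least $k$.** Suppose $nM=M$ and a prime $q$ divides both $n$ and $k$. Then $qM=M$, since $nM\subseteq qM$. Given $m$, write $m=qb$. Then
$$m+\tfrac kq\,m=qb+kb=(q-1)b+(k+1)b=(q-1)b+b=qb=m .$$
So $(\frac kq+1)m=m$ for all $m\in M$, which contradicts the minimality of $k$.

It remains to prove (a)$\Rightarrow$(b). Let $P$ be an infinite set of primes with $qM=M$ for all $q\in P$. By (3), $qG_i=G_i$ for all $i$ and all $q\in P$.

The argument of Section 6 stops at its first step: a field with $\ell$ elements satisfies $qK=K$ for every prime $q\neq\ell$, so a finite simple quotient is no longer a contradiction. Torsion is allowed now. What must be excluded is a torsion-free part, so we tensor with $\mathbb Q$. Then $K$ will be a number field. This is divisible, so the simple quotient itself again gives no contradiction. The contradiction comes from the image of $G_i$ inside the simple quotient. That image is like a lattice over a ring $\mathcal O[1/N]$, in which only finitely many primes are inverted.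

**Proposition 6.** If (a) holds, there is $k\in\mathbb N$ with $kG_i=0$ for all $i$.

**Proof.**

**Step 1: the torsion case.** If $\mathbb Q\otimes G_i=0$ for all $i$, then every $g_i$ has finite order. Let $k\in\mathbb N$ kill $g_1,\dots,g_p$. By (2) it kills all $G_i$. From now on suppose $\mathbb Q\otimes G_i\neq0$ for some $i$; we derive a contradiction.

**Step 2: a number field and a ring $R$.** Here we find a ring that contains all relevant scalars and in which most primes are not invertible. Apply Lemma 5 with $E=\mathbb Q$. Let $I=\{j:V_j\neq0\}$ and fix $i\in I$, with $K$, $\varphi$, $D'$, $\Delta$ as in the lemma. $K$ is a finitely generated $\mathbb Q$-algebra, so it is a number field by Zariski's lemma. Let $\mathcal O$ be its ring of integers. By Fact 1(ii) there is $N\in\mathbb N$ such that $R=\mathcal O[1/N]$ contains the finitely many elements $\varphi(h_1)^{\pm1},\dots,\varphi(h_r)^{\pm1}$. Then $\varphi(\Delta)\subseteq R$. By Lemma 3, primes $q\nmid N$ are not units in $R$.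

**Step 3: round trips through $j$.** To compare $V_j$ with $V_i$ we need maps both ways whose composite is not zero. For each $j\in I$ we choose $\alpha_j\in D_{ij}$ and $\beta_j\in D_{ji}$ with $\varphi(\alpha_j+\beta_j)\neq0$. Take $0\neq v\in V_i$. By Lemma 5(1), $0\ne V_j=\sum_{\beta\in D_{ji}}\mathbb Q X_{ji}^\beta v$, so $u=X_{ji}^{\beta_j}v\neq0$ for some $\beta_j\in D_{ji}$. By Lemma 5(1) for $u\in V_j$, likewise $X_{ij}^{\alpha_j}u\neq0$ for some $\alpha_j\in D_{ij}$. Finally $X_{ij}^{\alpha_j}u=X_{ii}^{\alpha_j+\beta_j}v=\varphi(\alpha_j+\beta_j)v$.

**Step 4: the image of $G_i$ lies in a finitely generated $R$-module.** The sum in (2) runs over possibly infinitely many $\alpha\in D_{ij}$; we show that for fixed $j$ they all contribute $R$-multiples of one vector. Let $j\in I$ and $\alpha\in D_{ij}$. Both $\alpha_j+\beta_j$ and $\alpha+\beta_j$ lie in $D_{ij}+D_{ji}\subseteq D_{ii}$, so by (1), as maps $V_j\to V_i$,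
$$\varphi(\alpha_j+\beta_j)\,X_{ij}^{\alpha}=X_{ij}^{\alpha_j+\beta_j+\alpha}=X_{ii}^{\alpha+\beta_j}X_{ij}^{\alpha_j}=\varphi(\alpha+\beta_j)\,X_{ij}^{\alpha_j}. \tag{4}$$
Let $v_j$ be the image of $g_j$ in $V_j$ and $u_j=X_{ij}^{\alpha_j}v_j\in V_i$. Then (4) gives
$$X_{ij}^\alpha v_j=\varphi(\alpha+\beta_j)\,\varphi(\alpha_j+\beta_j)^{-1}u_j\in Ru_j,$$
because $\alpha_j+\beta_j\in D'$ and $\varphi(\alpha+\beta_j)\in\varphi(D')\cup\{0\}$, so the coefficient lies in $\varphi(\Delta)\cup\{0\}\subseteq R$. For $j\notin I$ we have $v_j=0$. By (2), the image $L_i$ of $G_i$ in $V_i$ satisfies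
$$L_i\subseteq\sum_{j\in I}Ru_j .$$

**Step 5: the contradiction.** We now use the primes in $P$. Since $L_i$ spans $V_i\neq0$ over $\mathbb Q$, it is nonzero. Let $W=RL_i\subseteq V_i$. The ring $R$ is Noetherian, being a localization of $\mathcal O$, and $W$ is a submodule of the finitely generated module $\sum_{j\in I}Ru_j$. So $W$ is finitely generated. It is nonzero, and torsion-free over $R$ because it lies in a $K$-vector space. For $q\in P$ we have $qL_i=L_i$, so $qW=W$. As $P$ is infinite, choose $q\in P$ with $q\nmid N$. By Fact 3 there is $r\in R$ with $(1-qr)W=0$. Since $W$ is nonzero and torsion-free, $1=qr$, so $q$ is a unit in $R$. This contradicts Step 2. $\blacksquare$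

**Proof of (a)$\Rightarrow$(b).**

**Step 1: a relation in $M$.** Let $k$ be as in Proposition 6. Then $k\gamma_i(w_i)=0$ for all $i$, and Lemma 2 gives one $L\in\mathbb N$ with $L'w_i=(L'+k)w_i$ for all $i$ and all $L'\ge L$. Applying $x^\alpha$ and summing, $L'm=(L'+k)m$ for all $m\in M$ and $L'\geq L$.

**Step 2: removing $L$.** Choose $q\in P$ and a power $n\ge L$ of $q$. Then $nM=M$. Given $m\in M$, write $m=nb$. By Step 1, $nb=(n+k)b$. By induction on $t$, $nb=(n+kt)b$ for all $t\in\mathbb N$, since $(n+k(t+1))b=(n+k)b+ktb=nb+ktb$. With $t=n$ we get
$$m=nb=nb+k(nb)=m+km=(k+1)m. \qquad\blacksquare$$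

In Example 2 the least $k$ is $\ell$. There $(\ell+1)m=m$ for all $m$, because $\ell$ kills the second coordinate and the first is idempotent. No smaller $k$ works, since $(k+1)w=w$ forces $k\cdot1=0$ in $\mathbb F_\ell[x,y]$.

## 8. Examples at the boundary of the hypotheses

**Every $k$ occurs.** For $M=\mathbb Z/k$ over $S=\mathbb N$, the least number in (b) is $k$. With $k$ a prime, this shows that idempotency cannot be deduced from $qM=M$ for all primes $q$ except one.

**Finitely many primes do not suffice.** Let $F$ be a finite set of primes and $N=\prod_{q\in F}q$. The ring $S=M=\mathbb Z[1/N]$ is generated as a semiring by $1,-1,1/N$, and as a semimodule over itself by $1$. It satisfies $qM=M$ for all $q\in F$. It does not satisfy (b), since $(k+1)\cdot1=1$ would give $k=0$. So "infinitely many" in (a) cannot be replaced by any finite number.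

**Finiteness of $S$ and of $M$.** The examples $\mathbb Q_{>0}$ over itself and $\mathbb Q_{>0}$ over $\mathbb N$ from Section 2 satisfy $qM=M$ for all primes $q$, and they violate (b), since no element of $\mathbb Q_{>0}$ satisfies $(k+1)m=m$.

**One divisible element need not be idempotent.** Theorem A assumes that all of $M$ is divisible. By the Setting this is equivalent to divisibility of each generator $w_j$, because $w_j=nb$ gives $x^\alpha w_j=n\,x^\alpha b$, and one can sum. A single divisible element, however, need not be idempotent. Let $S=\mathbb N_0[x]\setminus\{0\}$, generated by $1$ and $x$, and let $\theta:\mathbb N_0[x]\to\mathbb Q_{\ge0}$ be the additive map with $\theta(x^i)=1/i!$. Put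
$$M=(\mathbb N_0[x]\setminus\{0\})\ \sqcup\ \{[q]:q\in\mathbb Q_{\ge0}\}\ \sqcup\ \{\infty\}.$$
Addition is the usual one on polynomials, with $f+[q]=[\theta(f)+q]$ and $[q]+[r]=[q+r]$, and $\infty$ is absorbing. This is commutative and associative: a sum of several elements, none equal to $\infty$ and at least one of the form $[q]$, is $[z]$, where $z$ is the sum of all the $\theta(f)$ and all the $q$ that occur, in whatever order we add.

Define $X:M\to M$ by $f\mapsto xf$, $[q]\mapsto\infty$, $\infty\mapsto\infty$. It is an endomorphism. On two polynomials this is clear. In all other cases at least one summand and also the sum are of the form $[q]$ or equal to $\infty$, so both $X(a+b)$ and $X(a)+X(b)$ are $\infty$. Letting $\sum_ih_ix^i\in S$ act as $\sum_ih_iX^i$ (with zero terms omitted and $X^0=\mathrm{id}$) makes $M$ an $S$-semimodule. It is generated by the polynomial $1$ and by $[0]$. Indeed, every nonzero polynomial $f$ is $f\cdot1$, we have $\infty=x[0]$, and for $a,b\in\mathbb N$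
$$[a/b]=a\,(b-1)!\,x^b+[0],\qquad\text{since}\quad \theta\bigl(a\,(b-1)!\,x^b\bigr)=\frac{a\,(b-1)!}{b!}=\frac ab .$$
So $M$ is a finitely generated semimodule over a finitely generated semiring. The element $[1]=n[1/n]$ is divisible, but $[1]+[1]=[2]\neq[1]$. This does not contradict Theorem A: the generator $1$ is not divisible in $M$, since $1=2b$ has no solution.
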